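# Cofinality of automorphism groups of saturated structures

Throughout, $\kappa$ is an infinite cardinal, groups of permutations act on the left, and $[a,b]=aba^{-1}b^{-1}$. For a set $\Omega$ we write $Sym(\Omega)$ for the group of all its permutations, and for $X\subseteq\Omega$ we write $S(X)$ for the group of those permutations of $\Omega$ that are the identity off $X$. An ordinal is the set of smaller ordinals, so for $f\in Sym(\kappa)$ and $\delta<\kappa$ the set $f[\delta]$ is $\{f(i):i<\delta\}$.

## 1. Chains of proper subgroups

**Definition (cofinality).** Let $G$ be a group that is not finitely generated. The cofinality $cf(G)$ is the least cardinal $\lambda$ such that $G$ is the union of a chain of $\lambda$ proper subgroups. A chain is a family linearly ordered by inclusion.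

Such a chain exists. Let $\mu$ be the least size of a generating set of $G$. It is infinite, so it is a limit ordinal. If $\{g_i:i<\mu\}$ generates $G$, put $G_i=\langle g_j:j<i\rangle$ for $i<\mu$. Each $G_i$ has fewer than $\mu$ generators, hence is proper, and every element of $G$ is a word in finitely many $g_j$, hence lies in some $G_i$.

*Example.* Let $G$ be the group of permutations of $\omega$ that move only finitely many points. It is the union of the chain of the groups $S(\{0,\dots,n-1\})$, $n<\omega$, so $cf(G)\le\omega$. The union of a finite chain is its largest member, so no finite chain of proper subgroups works, and $cf(G)=\omega$.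

## 2. Types, saturation, elementary maps, algebraic closure

Let $\mathcal M$ be a first-order structure in an arbitrary language, with universe $M$ of size $\kappa$. *Small* means of size less than $\kappa$.

**Definition (types).** A type over $A\subseteq M$ is a set of formulas $\varphi(x)$ with parameters from $A$ such that every finite subset is satisfied by some element of $M$. It is complete if it contains $\varphi$ or $\neg\varphi$ for each formula $\varphi(x)$ over $A$. We write $S_1(A)$ for the set of complete types over $A$, and $tp(a/A)$ for the set of formulas over $A$ that are true of $a$. Every type over $A$ extends to one in $S_1(A)$.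

**Definition (saturation).** The structure $\mathcal M$ of cardinality $\kappa$ is saturated if every type over a small subset of $M$ is realized by an element of $M$.

*Example 1: $(\mathbb Q,<)$, with $\kappa=\omega$.* Let $A\subset\mathbb Q$ be finite. It cuts $\mathbb Q\setminus A$ into finitely many open intervals. If $c,c'$ lie in the same interval, a piecewise linear automorphism fixing $A$ pointwise maps $c$ to $c'$, so $tp(c/A)=tp(c'/A)$. Suppose a type over $A$ were not realized. Then each of the finitely many pieces (points of $A$ and intervals) would fail one of its formulas, and these finitely many formulas together would be unsatisfiable, a contradiction. So $(\mathbb Q,<)$ is saturated.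

*Example 2: a vector space $V$ over the field with two elements, of dimension $\kappa$.* Let $A$ be small. Then $span(A)$ is small, and all elements outside $span(A)$ form one orbit of the pointwise stabilizer of $A$ (extend bases). Let $p$ be a type over $A$ that is not realized. Some $\varphi\in p$ fails outside $span(A)$. Let $A_0$ be the finite set of its parameters. The elements outside $span(A_0)$ form one orbit of the stabilizer of $A_0$, and some of them lie outside $span(A)$, so $\varphi$ fails at all of them. Hence the solutions of $\varphi$ lie in the finite set $span(A_0)$. Each of these solutions fails some formula of $p$, so finitely many formulas of $p$ are jointly unsatisfiable, a contradiction. So $V$ is saturated, for every infinite $\kappa$.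

*Example 3: a set $M$ with one predicate $P$ such that $|P|=|M\setminus P|=\kappa$.* For small $A$, the sets $P\setminus A$ and $(M\setminus P)\setminus A$ are single orbits of the pointwise stabilizer of $A$. If a type over $A$ is not realized, some two of its formulas fail on these two orbits respectively. As in Example 2, with $A_0$ the finite set of parameters of the two formulas, their conjunction has solutions only in $A_0$, and finitely many further formulas exclude these. So this structure is saturated. If instead $\kappa=\omega_1$ and $|P|=\omega$, then $\{P(x)\}\cup\{x\neq e:e\in P\}$ is a type over a countable set that is not realized, and the structure is not saturated.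

**Definition (elementary maps).** An elementary map is a partial map $p:M\to M$ that preserves the truth of all formulas: $\mathcal M\models\varphi(\bar a)$ if and only if $\mathcal M\models\varphi(p(\bar a))$, for $\bar a$ from the domain.

*Example.* In $(\mathbb Q,<)$ every order-preserving partial map is elementary. Indeed a finite order-preserving map extends to a piecewise linear automorphism, and a formula involves only finitely many elements.

**Definition (algebraic closure).** We write $c\in acl(A)$ if $c$ satisfies a formula over $A$ with only finitely many solutions.

*Example.* In $V$, $acl(A)=span(A)$: elements of the span are even defined by a formula over $A$, and for finite $A$ the complement of the span is a single infinite orbit. In $(\mathbb Q,<)$, $acl(A)=A$.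

The operator $acl$ is monotone and $A\subseteq acl(A)$. It is finitary: $c\in acl(A)$ implies $c\in acl(A_0)$ for a finite $A_0\subseteq A$. It is preserved by elementary maps: if $p$ is elementary and $c$ and all of $A$ lie in its domain, then $c\in acl(A)$ if and only if $p(c)\in acl(p(A))$.

Let now $\mathcal M$ be saturated and $\kappa$ regular. We use three facts all the time.

**(F1)** *If $p$ is elementary with small domain and $c\in M$, there is $d$ such that $p\cup\{(c,d)\}$ is elementary. Moreover $p$ extends to an automorphism of $\mathcal M$.* Consider $\{\varphi(x,p(\bar a)):\mathcal M\models\varphi(c,\bar a)\}$. It is closed under conjunction. If $\varphi(c,\bar a)$ holds then $\exists x\,\varphi(x,\bar a)$ holds, hence so does $\exists x\,\varphi(x,p(\bar a))$. So this is a type over a small set, and any realization $d$ works. Applying this to $p$ and to $p^{-1}$ alternately, for $\kappa$ steps along an enumeration of $M$, with unions at limits, gives an automorphism. In particular $p$ extends to an elementary map on any given larger set: restrict the automorphism.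

**(F2)** *Let $p:A\to M$ be elementary, $A$ small, $c\notin acl(A)$, and $B'\supseteq p(A)$ small. Then there are $\kappa$ many $d\notin acl(B')$ with $p\cup\{(c,d)\}$ elementary.* For any small $E$ consider
$$\{\varphi(x,p(\bar a)):\mathcal M\models \varphi(c,\bar a)\}\cup\{\neg\chi(x):\chi\text{ over }B'\text{ with finitely many solutions}\}\cup\{x\ne e:e\in E\}.$$
If $\varphi(c,\bar a)$ holds, then $\varphi(x,\bar a)$ has infinitely many solutions because $c\notin acl(A)$. "At least $n$ solutions" is expressible, so $\varphi(x,p(\bar a))$ has infinitely many too. Finitely many of the other conditions exclude only finitely many elements. So the set is a type over a small set, and it is realized. Hence the set of suitable $d$ is contained in no small $E$, so it has size $\kappa$.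

**(F3)** *For every small $D$ there is $c\notin acl(D)$.* Since $M$ is infinite, $\{\neg\chi(x):\chi\text{ over }D\text{ with finitely many solutions}\}$ is a type over a small set.

Finally, $\kappa^{<\kappa}$ denotes both the set of all functions $\nu:i\to\kappa$ with $i<\kappa$ and its cardinality. We write $|\nu|=i$ for the length of such a $\nu$. For example $\omega^{<\omega}=\omega$. For $\kappa=\omega_1$ the condition $\kappa^{<\kappa}=\kappa$ says that $2^\omega=\omega_1$, since $\omega_1^{\omega}=2^\omega$.

## 3. Comparing $cf(Aut(\mathcal M))$ with $cf(Sym(\kappa))$

Two results set the scene. Macpherson and Neumann: $cf(Sym(\kappa))>\kappa$ for every infinite $\kappa$. Thomas: if $\mathcal M$ is a countable $\omega$-categorical structure, then $cf(Aut(\mathcal M))\le cf(Sym(\omega))$. The following conjecture comes from the paper "The Cofinality of the Saturated Uncountable Random Graph".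

**Conjecture.** Let $\kappa$ be a regular infinite cardinal with $\kappa^{<\kappa}=\kappa$, and $\mathcal M$ a saturated structure of cardinality $\kappa$. Then $cf(Aut(\mathcal M))\le cf(Sym(\kappa))$.

So we ask whether $Aut(\mathcal M)$ can ever be harder to exhaust by a chain of proper subgroups than the full symmetric group on the same set. It cannot: the conjecture is true, and for regular $\kappa$ the hypothesis $\kappa^{<\kappa}=\kappa$ can be dropped. We identify $Sym(M)$ with $Sym(\kappa)$.

**Theorem A.** Let $\kappa$ be a regular infinite cardinal with $\kappa^{<\kappa}=\kappa$, and let $\mathcal M$ be saturated of cardinality $\kappa$. Then there is a finite $F\subset Sym(M)$ with $Sym(M)=\langle Aut(\mathcal M)\cup F\rangle$. Consequently $cf(Aut(\mathcal M))\le cf(Sym(\kappa))$.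

**Theorem B.** Let $\kappa$ be any regular infinite cardinal, $\mathcal M$ saturated of cardinality $\kappa$, $A\subset M$ with $|A|<\kappa$, and $G$ any group with $Aut(\mathcal M)_{(A)}\le G\le Sym(M)$, where $Aut(\mathcal M)_{(A)}$ is the pointwise stabilizer of $A$. Then there is $F\subset Sym(M)$, $|F|\le4$, such that every element of $Sym(M)$ is a product of at most $168$ elements of $G\cup F\cup F^{-1}$. Moreover $Sym(M)=\langle G,a,b\rangle$ for some two elements $a,b$, and $cf(G)\le cf(Sym(\kappa))$.

Theorem B applies in particular to $Aut(\mathcal M)$, to automorphism groups of reducts of $\mathcal M$, and to stabilizers of sets of size less than $\kappa$, since each of these groups contains some $Aut(\mathcal M)_{(A)}$ with $A$ small. Singular $\kappa$ is not treated.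

The first point is that a statement about generators is enough.

**Lemma 1.** Let $G\le Sym(M)$ and suppose $Sym(M)=\langle G\cup F\rangle$ with $F$ finite. Then $cf(G)$ is defined and $cf(G)\le cf(Sym(\kappa))$.

*Proof.* If $G$ were countable, so would be $\langle G\cup F\rangle=Sym(M)$, which has size $2^\kappa$. So $G$ is uncountable, hence not finitely generated. Let $\mathcal C$ be a chain of $\lambda=cf(Sym(\kappa))$ proper subgroups with union $Sym(M)$. Suppose $G\le K$ for some $K\in\mathcal C$. Each of the finitely many elements of $F$ lies in some member of the chain, so the largest of these members and $K$ is some $K'\in\mathcal C$ containing $K\cup F$. Then $K'=Sym(M)$, a contradiction. So all groups $K\cap G$, $K\in\mathcal C$, are proper subgroups of $G$. They form a chain of at most $\lambda$ members with union $G$. $\square$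

## 4. Two overlapping symmetric groups, and the first cases

If $\mathcal M$ is a pure set, then $Aut(\mathcal M)=Sym(M)$ and there is nothing to do. The next case is Example 3: $Aut(\mathcal M)$ consists of the permutations that preserve $P$, so it contains $S(P)$. The following lemma handles it, and it is also the last step of every later argument.

**Lemma 2.** Let $\Omega=U_1\sqcup U_2\sqcup U_3$ with $|U_1|=|U_2|=|U_3|=\kappa$, and put $A=U_1\cup U_2$, $B=U_2\cup U_3$. Then every $f\in Sym(\Omega)$ is a product of at most $4$ elements of $S(A)\cup S(B)$.

*Proof.* Let $V=f(U_1)$. Then $|V|=|\Omega\setminus V|=\kappa$. It suffices to find $w$, a product of at most $3$ elements of $S(A)\cup S(B)$, that agrees with $f^{-1}$ on $V$. Then $wf$ fixes $U_1$ pointwise, so $wf\in S(B)$ and $f=w^{-1}(wf)$.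

**Case 1: $|B\setminus V|=\kappa$.** We first push $V$ into $A$ and then straighten it inside $A$. Choose $W\subseteq U_2$ with $|W|=|V\cap B|$ and $|U_2\setminus W|=\kappa$. Since $U_3\subseteq B\setminus W$, we have $|B\setminus W|=\kappa=|B\setminus V|$, so there is $\beta\in S(B)$ with $\beta(V\cap B)=W$. Now $\beta(V)=(V\cap U_1)\cup W\subseteq A$, and $|A\setminus\beta(V)|=\kappa=|A\setminus U_1|$ because $A\setminus\beta(V)\supseteq U_2\setminus W$. So the bijection $f^{-1}\beta^{-1}:\beta(V)\to U_1$ between subsets of $A$ extends to some $\alpha\in S(A)$. Then $w=\alpha\beta$ agrees with $f^{-1}$ on $V$, and it is a product of two elements.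

**Case 2: $|B\setminus V|<\kappa$.** Since $|\Omega\setminus V|=\kappa$ and $\Omega\setminus V=(U_1\setminus V)\cup(B\setminus V)$, we get $|U_1\setminus V|=\kappa$. Let $\alpha_0\in S(A)$ be an involution exchanging $U_1$ and $U_2$. Then $|U_2\setminus\alpha_0(V)|=|U_1\setminus V|=\kappa$, so Case 1 applies to $\alpha_0f$ and $\alpha_0(V)=\alpha_0f(U_1)$. It gives a product $w_0$ of two elements that agrees with $f^{-1}\alpha_0^{-1}$ on $\alpha_0(V)$. Put $w=w_0\alpha_0$. $\square$

In Example 3, split $P=U_1\sqcup U_2$ into two sets of size $\kappa$, put $U_3=M\setminus P$, and choose $r\in Sym(M)$ with $r(P)=U_2\cup U_3$. This is possible because both sets and both complements have size $\kappa$. Then $rS(P)r^{-1}=S(U_2\cup U_3)$, so $Sym(M)=\langle Aut(\mathcal M),r\rangle$: one extra permutation suffices.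

## 5. From a large invariant set to the whole group

In Example 3 the group contains all of $S(P)$. In the vector space $V$ an automorphism that moves a basis moves other vectors too. We do know, however, that every permutation of a basis is induced by an automorphism that maps the basis to itself. That is enough.

**Lemma 3.** Let $|\Omega|=\kappa$, $H\le Sym(\Omega)$, $C\subseteq\Omega$, $|C|=\kappa$, and suppose every permutation of $C$ is the restriction of some $h\in H$ with $h(C)=C$. Then there are $t,r_1,r_2$ with $Sym(\Omega)=\langle H,t,r_1,r_2\rangle$. If moreover each such $h$ can be chosen as a product of at most $m$ elements of a set $\Gamma$ closed under inverses, then every element of $Sym(\Omega)$ is a product of at most $16m+24$ elements of $\Gamma\cup\{t,r_1,r_2\}\cup\{t,r_1,r_2\}^{-1}$.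

*Proof.* **Step 1: get rid of the unknown action off $C$ by a commutator.** We do not know what $h$ does off $C$. We take two elements whose unknown parts live on disjoint sets and form their commutator. Partition $C=\Sigma_0\sqcup\Sigma_1\sqcup\Sigma_2$ into sets of size $\kappa$ and put $\Sigma_3=\Omega\setminus(\Sigma_1\cup\Sigma_2)$, so $\Sigma_3=\Sigma_0\cup(\Omega\setminus C)$ has size $\kappa$. For $u\in Sym(\Sigma_2)$ choose $h_u\in H$ with $h_u(C)=C$, acting as $u$ on $\Sigma_2$ and as the identity on $\Sigma_0\cup\Sigma_1$. Then $h_u$ preserves $\Omega\setminus C$ and $\Sigma_0$, hence $\Sigma_3$. Let $t$ be an involution exchanging $\Sigma_1$ and $\Sigma_3$ and fixing $\Sigma_2$ pointwise. For $v\in Sym(\Sigma_2)$ put $k_v=th_vt^{-1}$. It acts as $v$ on $\Sigma_2$. It is the identity on $\Sigma_3$, because $h_v$ is the identity on $t^{-1}(\Sigma_3)=\Sigma_1$. It preserves $\Sigma_1$, because $h_v$ preserves $\Sigma_3$. So on $\Sigma_1$ the element $h_u$ is trivial and $k_v$ preserves the set, and on $\Sigma_3$ the roles are reversed. Hence $[h_u,k_v]$ acts as $[u,v]$ on $\Sigma_2$ and trivially on $\Sigma_1\cup\Sigma_3$.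

**Step 2: write every permutation of a part of $\Sigma_2$ as one commutator.** Partition $\Sigma_2=\bigsqcup_{n\in\mathbb Z}X_n$ with $|X_n|=\kappa$, and let $z\in Sym(\Sigma_2)$ satisfy $z(X_n)=X_{n+1}$ for all $n$. Given $f\in Sym(\Sigma_2)$ supported on $X_0$, let $F$ act as $z^nfz^{-n}$ on $X_n$ for $n\ge0$ and trivially on $X_n$ for $n<0$. Then $zFz^{-1}$ acts as $z^nfz^{-n}$ on $X_n$ for $n\ge1$ and trivially elsewhere, so $[F,z]=F(zFz^{-1})^{-1}=f$. By Step 1, $[h_F,k_z]$ is $f$ extended by the identity. Hence $S(X_0)\le\langle H,t\rangle$, and $|X_0|=|\Omega\setminus X_0|=\kappa$.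

**Step 3: apply Lemma 2.** Partition $\Omega=U_1\sqcup U_2\sqcup U_3$ into sets of size $\kappa$, let $A,B$ be as in Lemma 2, and choose $r_1,r_2\in Sym(\Omega)$ with $r_1(X_0)=A$, $r_2(X_0)=B$. Then $S(A)=r_1S(X_0)r_1^{-1}$ and $S(B)=r_2S(X_0)r_2^{-1}$ lie in $\langle H,t,r_1,r_2\rangle$, and Lemma 2 gives the first claim.

**Step 4: count.** The element $h_u$ has length at most $m$ and $k_v$ at most $m+2$, so $[h_u,k_v]$ has length at most $4m+4$. Elements of $S(A)\cup S(B)$ have length at most $4m+6$, and four of them give $16m+24$. $\square$

So for the vector space $V$ we are done: with $C$ a basis, $Sym(V)=\langle Aut(V),t,r_1,r_2\rangle$. This suggests the obvious plan for general $\mathcal M$: find $C\subseteq M$ of size $\kappa$ on which $Aut(\mathcal M)$ induces every permutation, and apply Lemma 3 with $H=Aut(\mathcal M)$.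

The plan breaks down at once for $(\mathbb Q,<)$. If $c<c'$ are two points of $C$, an automorphism $h$ with $h(c)=c'$ and $h(c')=c$ would satisfy $h(c)>h(c')$, which is impossible. So no set with two points will do. But Lemma 3 does not require $H=Aut(\mathcal M)$. We are allowed to enlarge $H$ by finitely many permutations first, as long as $C$ works for the larger group. We now look for a single permutation $s$ such that $H=\langle Aut(\mathcal M),s\rangle$ works.

## 6. One permutation whose conjugates induce all tame permutations

Fix $c_i\in M$ ($i<\kappa$), pairwise distinct, and $C=\{c_i:i<\kappa\}$. We want one $s$ such that for many $f\in Sym(\kappa)$ some conjugate $g^{-1}sg$ with $g\in Aut(\mathcal M)$ sends each $c_i$ to $c_{f(i)}$. If $g$ moves $C$ to a set $g(C)$, then $s$ must act on $g(C)$ as $f$ does on indices. Different $f$ make different demands on $s$, so the sets $g(C)$ should be almost disjoint for different $f$, and where they overlap the demands should agree. Branches of a tree behave like this.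

**Definition (tree of automorphisms).** A tree of automorphisms for $(c_i)_{i<\kappa}$ consists of pairwise distinct elements $b_\nu\in M$, for $\nu\in\kappa^{<\kappa}$ of successor length, and automorphisms $g_x\in Aut(\mathcal M)$, for $x\in\kappa^\kappa$, such that
$$g_x(c_i)=b_{x\restriction(i+1)}\qquad(i<\kappa,\ x\in\kappa^\kappa).\tag{1}$$

*Example.* Let $\mathcal M$ be a pure set and $\kappa^{<\kappa}=\kappa$. Choose $C$ with $|M\setminus C|=\kappa$, and distinct $b_\nu$ such that $\kappa$ elements of $M$ are left over. Then each injection $c_i\mapsto b_{x\restriction(i+1)}$ extends to a permutation $g_x$.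

Assume for this section that a tree of automorphisms is given. If $f$ is coded by the branch $x$, we need
$$s(b_{x\restriction(i+1)})=b_{x\restriction(f(i)+1)}\qquad(i<\kappa).\tag{2}$$
The first code one would try is $x=f$, that is, $x(i)=f(i)$. It fails when $f(i)>i$. The node $x\restriction(i+1)$ has to determine the longer node $x\restriction(f(i)+1)$, but many $f$ agree up to $i$ and differ before $f(i)+1$, and for these (2) makes contradictory demands. So $x(i)$ must already contain all information on $x$ up to the place $f(i)$. This is possible if $i$ lies in an initial segment that $f$ maps to itself: put into $x(i)$ the restriction of $f$ to that whole segment.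

**Definition (tame permutations).** For $f\in Sym(\kappa)$ let $E_f=\{\delta<\kappa:f[\delta]=\delta\}$. Call $f$ tame if $E_f$ is unbounded in $\kappa$.

*Examples, $\kappa=\omega$.* The permutation exchanging $2n$ and $2n+1$ for all $n$ is tame, and $E_f$ is the set of even numbers. The permutation with $f(2k)=2k+2$, $f(1)=0$, $f(2k+3)=2k+1$ is not tame: for $n\ge1$ the largest even number below $n$ is mapped to a number $\ge n$, so $E_f=\{0\}$.

**Lemma 4.** If $\kappa$ is regular uncountable, every $f\in Sym(\kappa)$ is tame. If $\kappa=\omega$, every $f$ is a product of three tame permutations.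

*Proof.* **The uncountable case.** Given $\alpha_0<\kappa$, choose $\alpha_n<\alpha_{n+1}<\kappa$ with $f[\alpha_n]\cup f^{-1}[\alpha_n]\subseteq\alpha_{n+1}$, by regularity. Then $\delta=\sup_n\alpha_n<\kappa$ is closed under $f$ and $f^{-1}$, so $\delta\in E_f$ and $\delta>\alpha_0$.

**The case $\kappa=\omega$: cut $\omega$ into blocks that $f$ nearly respects.** Choose $0=n_0<n_1<\cdots$ with $f(k),f^{-1}(k)<n_{r+1}$ for all $k<n_r$, and let $B_r=[n_r,n_{r+1})$, $B_{-1}=\emptyset$. Let $k\in B_r$. Then $f(k)<n_{r+2}$. If $r\ge1$ and $f(k)<n_{r-1}$, then $k=f^{-1}(f(k))<n_r$, which is false. So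
$$f(B_r)\subseteq B_{r-1}\cup B_r\cup B_{r+1}.$$

**Repair the crossings between neighboring blocks.** Let $X_r=B_{r+1}\cap f(B_r)$ and $Y_r=B_r\cap f(B_{r+1})$. With $L=[0,n_{r+1})=B_0\cup\dots\cup B_r$ the inclusion above gives $X_r=f(L)\setminus L$ and $Y_r=L\setminus f(L)$. As $L$ is finite and $|f(L)|=|L|$, we get $|X_r|=|Y_r|$. The sets $X_r,Y_r$ ($r<\omega$) are pairwise disjoint, since inside $B_m$ only $X_{m-1}\subseteq f(B_{m-1})$ and $Y_m\subseteq f(B_{m+1})$ occur. Let $u_r$ be a permutation with $u_r^2=1$ exchanging $X_r$ and $Y_r$ and fixing everything else. Let $u_e$ and $u_o$ be the products of the $u_r$ over even and over odd $r$, and $u=u_eu_o=u_ou_e$, so $u^2=1$.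

**Check that $uf$ preserves each block.** Let $k\in B_r$. If $f(k)\in B_{r+1}$, then $f(k)\in X_r$ and $uf(k)\in Y_r\subseteq B_r$. If $f(k)\in B_{r-1}$, then $f(k)\in Y_{r-1}$ and $uf(k)\in X_{r-1}\subseteq B_r$. If $f(k)\in B_r$, then $f(k)\in f(B_r)$ is not in $X_{r-1}\cup Y_r$, so $uf(k)=f(k)\in B_r$. So $uf$ maps each finite block into itself, injectively, hence onto itself, and it is tame. Also $u_e$ preserves every $B_{2r}\cup B_{2r+1}$, and $u_o$ preserves $B_0$ and every $B_{2r+1}\cup B_{2r+2}$, so both are tame. Finally $f=u_eu_o(uf)$. $\square$

Now assume $\kappa^{<\kappa}=\kappa$. There are at most $\kappa^{<\kappa}=\kappa$ bijections $h:\delta\to\delta$ with $\delta<\kappa$. Let $\#$ be an injection from the set of these into $\kappa$. For tame $f$ define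
$$\delta_f(i)=\min\{\delta\in E_f:\delta>i\},\qquad x_f(i)=\#\bigl(f\restriction\delta_f(i)\bigr)\qquad(i<\kappa).\tag{3}$$
For the first example above, $\delta_f(0)=\delta_f(1)=2$, so $x_f(0)=x_f(1)=\#(f\restriction 2)$, and (2) asks that $s$ exchange the element at the node $\langle x_f(0)\rangle$ with the one at $\langle x_f(0),x_f(1)\rangle$.

Two observations do all the work.

(a) $\delta_f(f(i))=\delta_f(i)$, because for $\delta\in E_f$ we have $i<\delta$ if and only if $f(i)<\delta$.

(b) *If $f,h$ are tame and $x_f(m)=x_h(m)$, then $\delta:=\delta_f(m)=\delta_h(m)$, $f\restriction\delta=h\restriction\delta$, and $x_f(k)=x_h(k)$ for all $k<\delta$.* Since $\#$ is injective, $f\restriction\delta_f(m)=h\restriction\delta_h(m)$, so the domains agree and $f,h$ agree on $\delta$. Hence $E_f\cap(\delta+1)=E_h\cap(\delta+1)$. For $k<\delta$ we have $\delta_f(k)\le\delta$ because $\delta\in E_f$, so $\delta_f(k)=\delta_h(k)\le\delta$ and $x_f(k)=x_h(k)$.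

**Lemma 5.** Let $T=\{x_f\restriction(i+1):f\text{ tame},\ i<\kappa\}$. Then
$$\varphi\bigl(x_f\restriction(i+1)\bigr)=x_f\restriction(f(i)+1)$$
defines a permutation $\varphi$ of $T$.

*Proof.* **Well defined.** Let $x_f\restriction(i+1)=x_h\restriction(j+1)$. Then $i=j$ and $x_f(i)=x_h(i)$. By (b), $f$ and $h$ agree on $\delta=\delta_f(i)>i$, so $f(i)=h(i)<\delta$. Also $x_f,x_h$ agree on $\delta\supseteq f(i)+1$, so the two values coincide.

**Injective.** Let $x_f\restriction(f(i)+1)=x_h\restriction(h(j)+1)$. Then $f(i)=h(j)=:m$ and $x_f(m)=x_h(m)$. By (b), $f$ and $h$ restrict to the same permutation of $\delta=\delta_f(m)>m$, so $i=j<\delta$, and $x_f\restriction(i+1)=x_h\restriction(i+1)$ because $x_f,x_h$ agree on $\delta$.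

**Surjective.** $x_f\restriction(m+1)=\varphi\bigl(x_f\restriction(f^{-1}(m)+1)\bigr)$. $\square$

Define $s\in Sym(M)$ by $s(b_\nu)=b_{\varphi(\nu)}$ for $\nu\in T$ and $s$ the identity elsewhere. For tame $f$ and $g=g_{x_f}$, equation (1) gives
$$g^{-1}sg(c_i)=g^{-1}s(b_{x_f\restriction(i+1)})=g^{-1}(b_{x_f\restriction(f(i)+1)})=c_{f(i)}\qquad(i<\kappa).\tag{4}$$
So everything depends on building a tree of automorphisms.

## 7. Building the tree of automorphisms

The natural construction goes up the tree. At a node $\nu$ of length $i$ we have an elementary map $p_\nu$ with small domain. If $c_i$ is not algebraic over the domain, (F2) offers $\kappa$ many possible images, and we take a new one as $b_{\nu^\frown\alpha}$ for each $\alpha<\kappa$. If $p_\nu$ is defined only on $\{c_j:j<|\nu|\}$, the union along a branch is an elementary map on $C$. But it need not extend to an automorphism: in $(\mathbb Q,<)$ the map $i\mapsto1-\frac1{i+1}$ on the natural numbers is elementary, and no automorphism extends it, since the preimage of $1$ would lie above all natural numbers.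

So we must do back-and-forth along the branches, putting every element of $M$ into the domain and the range of each $g_x$. Putting elements into the range enlarges the domain by preimages, and now $c_j$ for later $j$ may become algebraic over the domain. Then its image is forced and the branching stops. Here is how this happens in the vector space $V$ with $(c_i)$ a basis. Suppose $c_0$ has been mapped to $d$ and we want $m\notin span(d)$ in the range. Its preimage $a$ is not in $span(c_0)$, so $a=\sum_{k\in K}c_k$ with $j=\max K>0$, and $c_j\in span(\{a\}\cup\{c_k:k<j\})$. Whichever preimage we choose, at level $j$ there is only one possible image of $c_j$.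

The cure is to choose the sequence $(c_i)$ with care, so that there is always a preimage of the right type that does no harm. Given sequences $(c_i)_{i<\kappa}$ in $M$ and $(D_i)_{i<\kappa}$ of small subsets of $M$, we define:

**Definition (Good).** Good$(A,i)$ means: $c_j\notin acl(A\cup D_j)$ for all $j$ with $i\le j<\kappa$.

*Example.* In $V$ take a basis $\{c_i:i<\kappa\}\cup\{c_i':i<\kappa\}$ and $D_j=span\{c_k,c_k':k<j\}$. Let $A$ be small with Good$(A,i)$, and $a\in V$. There is $a'$ with $tp(a'/A)=tp(a/A)$ and Good$(A\cup\{a'\},i)$. If $a\in span(A)$, take $a'=a$. Otherwise choose $l$ with $A\subseteq D_l$ (possible for regular $\kappa$) and take $a'=c_l'\notin span(A)$. For $j>l$ we have $A\cup\{a'\}\subseteq D_j$. For $i\le j\le l$, a relation expressing $c_j$ by $A\cup D_j\cup\{c_l'\}$ cannot involve $c'_l$, because $c'_l$ is independent of $D_l\cup\{c_l\}$, and so it would contradict Good$(A,i)$. Half of a basis works where a whole basis does not.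

**Lemma 6.** Let $\kappa$ be regular with $\kappa^{<\kappa}=\kappa$, $\mathcal M$ saturated of size $\kappa$, and $M=\{m_i:i<\kappa\}$. There are $c_i\in M$ and small $D_i\subset M$ ($i<\kappa$), with $(D_i)$ increasing and continuous, $D_0=\emptyset$, $\bigcup_iD_i=M$, $c_i\in D_{i+1}$, $c_i\notin acl(D_i)$, such that:

$(*)$ if $A$ is small, $a\in M$, $i<\kappa$ and Good$(A,i)$ holds, then there is $a'$ with $tp(a'/A)=tp(a/A)$ and Good$(A\cup\{a'\},i)$.

*Proof.* **Step 1: the construction, with a list of all tasks.** There are $\kappa^{<\kappa}=\kappa$ pairs $(A,a)$ with $A\subset M$ small and $a\in M$. Let $((A_l,a_l))_{l<\kappa}$ list them, each occurring $\kappa$ times. At stage $l$ the sets $D_j$ ($j\le l$) and the $c_j$ ($j<l$) are given, and we choose $c_l\notin acl(D_l)$ by (F3). If $A_l\not\subseteq D_l$, put $D_{l+1}=D_l\cup\{c_l,m_l\}$. If $A_l\subseteq D_l$, write $A=A_l$, $a=a_l$, and let $i_l\le l$ be least such that $c_j\notin acl(A\cup D_j)$ for all $j\in[i_l,l]$. Such an index exists because $l$ itself qualifies: $A\cup D_l=D_l$. By Step 2 there is $a'$ with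
$$tp(a'/A)=tp(a/A)\quad\text{and}\quad c_j\notin acl(A\cup\{a'\}\cup D_j)\ \text{ for all }j\in[i_l,l].\tag{5}$$
Put $D_{l+1}=D_l\cup\{c_l,m_l,a'\}$. At limits take unions. At most three elements are added at each stage, so every $D_l$ is small, and $\bigcup_l D_l=M$ because $m_l\in D_{l+1}$.

**Step 2: find $a'$ by moving the $c_j$ away from $a$ and then moving back.** We build increasing elementary maps $\tau_j$ with domain $A\cup D_j$ for $i_l\le j\le l$. Start with $\tau_{i_l}=\mathrm{id}$ and take unions at limits, where continuity of $(D_j)$ gives the right domain. Given $\tau_j$, we have $c_j\notin acl(A\cup D_j)$, so (F2) gives an image $\tau(c_j)\notin acl(\{a\}\cup\tau_j(A\cup D_j))$ for which the extended map is elementary. If $j<l$, extend further by (F1) to $A\cup D_{j+1}$, which contains $c_j$, and call the result $\tau_{j+1}$. For $j=l$ we stop after choosing the image of $c_l$. The result is an elementary map $\tau$ on $D_l\cup\{c_l\}$ that fixes $A$ pointwise and satisfies $\tau(c_j)\notin acl(A\cup\{a\}\cup\tau(D_j))$ for all $j\in[i_l,l]$. Extend $\tau$ to an automorphism $\hat\tau$ and put $a'=\hat\tau^{-1}(a)$. As $\hat\tau$ fixes $A$ pointwise,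 $tp(a'/A)=tp(a/A)$, and applying $\hat\tau^{-1}$ to the last relation gives (5).

**Step 3: verify $(*)$.** Let Good$(A,i)$ hold and $a\in M$. By regularity $A\subseteq D_l$ for all large $l$, and the pair $(A,a)$ is listed at unboundedly many stages. So there is $l$ with $(A_l,a_l)=(A,a)$ and $A\subseteq D_l$. Let $a'$ be the element chosen at stage $l$, and let $j\ge i$. If $j>l$, then $A\cup\{a'\}\subseteq D_{l+1}\subseteq D_j$, so $acl(A\cup\{a'\}\cup D_j)=acl(D_j)$ does not contain $c_j$. If $j\le l$, then $i\le l$, and $i_l\le i$ because Good$(A,i)$ says that $i$ has the property of which $i_l$ is the least witness. So $j\in[i_l,l]$, and (5) applies. $\square$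

The $c_i$ are pairwise distinct: for $i<j$ we have $c_i\in D_{i+1}\subseteq D_j$ and $c_j\notin acl(D_j)$.

**Lemma 7.** Let $\kappa$ be regular with $\kappa^{<\kappa}=\kappa$, $\mathcal M$ saturated of size $\kappa$, and $(c_i)$ as in Lemma 6. Then $(c_i)$ has a tree of automorphisms.

*Proof.* **Step 1: what we build, and in which order.** We define for all $\nu\in\kappa^{<\kappa}$ elementary maps $p_\nu$ with small domain $A_\nu\supseteq D_{|\nu|}$ such that Good$(A_\nu,|\nu|)$ holds and $p_\nu\subseteq p_{\nu'}$ whenever $\nu\subseteq\nu'$. We need an enumeration of $\kappa^{<\kappa}$ in order type $\kappa$ in which every node comes after its proper initial segments. Take any enumeration in order type $\kappa$, replace each node by the list of all its initial segments in increasing order, and delete repetitions. Proper initial segments of the new list are contained in unions of fewer than $\kappa$ lists of size less than $\kappa$, so they are small by regularity, and the order type is $\kappa$. We recurse along this enumeration. Put $p_\emptyset=\emptyset$. Good$(\emptyset,0)$ holds since $c_j\notin acl(D_j)$.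

**Step 2: successor nodes, where we branch and do one step back and forth.** Let $|\nu|=i$ and consider $\nu^\frown\alpha$. Since $D_i\subseteq A_\nu$, Good$(A_\nu,i)$ gives $c_i\notin acl(A_\nu)$. By (F2) choose $b_{\nu^\frown\alpha}$, different from the fewer than $\kappa$ many $b$'s chosen earlier, such that $p_\nu\cup\{(c_i,b_{\nu^\frown\alpha})\}$ is elementary. Extend it by (F1) to an elementary map $p$ with domain $A=A_\nu\cup D_{i+1}$ (recall $c_i\in D_{i+1}$). For $j\ge i+1$ we have $A\cup D_j=A_\nu\cup D_j$, so Good$(A,i+1)$ follows from Good$(A_\nu,i)$. To get $m_i$ into the range, extend $p$ to an automorphism $\hat p$ and let $a=\hat p^{-1}(m_i)$. By $(*)$ there is $a'$ with $tp(a'/A)=tp(a/A)$ and Good$(A\cup\{a'\},i+1)$. As $p\cup\{(a,m_i)\}\subseteq\hat p$ is elementary and $a'$ has the same type as $a$ over $A$, the map $p_{\nu^\frown\alpha}=p\cup\{(a',m_i)\}$ is elementary.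

**Step 3: limit nodes.** Let $|\nu|=i$ be a limit and put $p_\nu=\bigcup_{k<i}p_{\nu\restriction k}$. Its domain $A_\nu$ is small by regularity, and it contains $\bigcup_{k<i}D_k=D_i$. If $j\ge i$ and $c_j\in acl(A_\nu\cup D_j)$, then by finitariness $c_j\in acl(A_{\nu\restriction k}\cup D_j)$ for some $k<i$, contradicting Good$(A_{\nu\restriction k},k)$. So Good$(A_\nu,i)$ holds.

**Step 4: branches are automorphisms.** For $x\in\kappa^\kappa$ let $g_x=\bigcup_{i<\kappa}p_{x\restriction i}$. It is elementary, its domain contains $\bigcup_iD_i=M$, its range contains $\{m_i:i<\kappa\}=M$, and $g_x(c_i)=b_{x\restriction(i+1)}$ by Step 2. $\square$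

## 8. The case $\kappa^{<\kappa}=\kappa$: proof of Theorem A

**Proposition 8.** Let $\kappa$ be regular with $\kappa^{<\kappa}=\kappa$ and $\mathcal M$ saturated of size $\kappa$. There are $C\subseteq M$ with $|C|=\kappa$ and $s\in Sym(M)$ such that every permutation of $C$ is the restriction to $C$ of some $h\in\langle Aut(\mathcal M),s\rangle$ with $h(C)=C$. Moreover $h$ is a product of at most $9$ elements of $Aut(\mathcal M)\cup\{s\}$.

*Proof.* Take $(c_i)$ from Lemma 6, its tree of automorphisms from Lemma 7, $C=\{c_i:i<\kappa\}$, and $s$ as defined after Lemma 5. By (4), for tame $f$ the element $g_{x_f}^{-1}sg_{x_f}$, a product of three elements of $Aut(\mathcal M)\cup\{s\}$, maps $C$ onto itself and induces $c_i\mapsto c_{f(i)}$ on it. By Lemma 4 every permutation of $C$ is a product of at most three of this form. $\square$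

*Proof of Theorem A.* By Proposition 8 and Lemma 3 with $H=\langle Aut(\mathcal M),s\rangle$, there are $t,r_1,r_2$ with
$$Sym(M)=\langle Aut(\mathcal M),s,t,r_1,r_2\rangle.$$
Now Lemma 1 gives $cf(Aut(\mathcal M))\le cf(Sym(\kappa))$. $\blacksquare$

For the count, Lemma 3 with $\Gamma=Aut(\mathcal M)\cup\{s,s^{-1}\}$ and $m=9$ shows that every element of $Sym(M)$ is a product of at most $16\cdot9+24=168$ elements of $Aut(\mathcal M)\cup F\cup F^{-1}$ with $F=\{s,t,r_1,r_2\}$.

## 9. The case $\kappa^{<\kappa}>\kappa$: counting excludes orders

The proof above used $\kappa^{<\kappa}=\kappa$ three times: to list the tasks, to index the tree by a set of size $\kappa$, and to code restrictions. When $\kappa^{<\kappa}>\kappa$ these steps are not available. The gain is that the obstacle of Section 5 disappears. Take a saturated dense linear order of size $\kappa$ without endpoints, and suppose $2^\lambda>\kappa$ for some $\lambda<\kappa$, with $\lambda$ least. We can embed the set $2^{<\lambda}$ of size at most $\kappa$, suitably ordered, and each $\eta\in2^\lambda$ defines a cut over $\lambda$ parameters. All these cuts are realized, giving more than $\kappa$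 elements, a contradiction. We now show that in this case the plan of Section 5 works literally: some $I\subseteq M$ of size $\kappa$ has all its permutations induced by automorphisms, after replacing $\mathcal M$ by an isomorphic copy.

From here to the end of Section 11, $\kappa$ is regular, $\kappa^{<\kappa}>\kappa$, and $\mathcal M$ is saturated of size $\kappa$. As $\omega^{<\omega}=\omega$, $\kappa$ is uncountable.

**Lemma 9.** There is $\lambda<\kappa$ with $2^\lambda>\kappa$. The least such $\lambda$ is infinite and $|2^{<\lambda}|\le\kappa$.

*Proof.* Suppose $2^\mu\le\kappa$ for all $\mu<\kappa$. By regularity every function from $\mu<\kappa$ to $\kappa$ is bounded, so $\kappa^\mu\le\sum_{\alpha<\kappa}|\alpha|^\mu$. Each $|\alpha|^\mu$ is at most $2^{\max(|\alpha|,\mu,\omega)}\le\kappa$, as $\kappa$ is uncountable. So $\kappa^\mu\le\kappa$ for all $\mu<\kappa$ and $\kappa^{<\kappa}=\kappa$, a contradiction. The least $\lambda$ is infinite because $2^n$ is finite for finite $n$, and $|2^{<\lambda}|\le\sum_{i<\lambda}2^{|i|}\le\lambda\cdot\kappa=\kappa$. $\square$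

Fix this $\lambda$ for the rest of the argument.

**Definition (indiscernibility).** A sequence $(e_j)_{j\in J}$ indexed by a linear order is indiscernible if all increasing $n$-tuples $(e_{j_0},\dots,e_{j_{n-1}})$, $j_0<\dots<j_{n-1}$, satisfy the same formulas, for each $n$. It is totally indiscernible if this holds for all $n$-tuples with distinct indices. For infinite $J$ the EM-type of an indiscernible sequence is the set of formulas $\varphi(x_0,\dots,x_{n-1})$ true of its increasing tuples.

*Example.* A basis of $V$, in any order, is totally indiscernible, since automorphisms permute it arbitrarily. The natural numbers in $(\mathbb Q,<)$ form an indiscernible sequence that is not totally indiscernible.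

**Lemma 10.** There is $I\subseteq M$ with $|I|=\kappa$ such that every permutation of $I$ is an elementary map.

*Proof.* **Step 1: an EM-type.** By Ramsey's theorem and compactness (e.g. Tent–Ziegler, *A Course in Model Theory*, Lemma 5.1.3) there is an infinite indiscernible sequence of distinct elements in some model of $Th(\mathcal M)$. To recall why: add constants $k_0,k_1,\dots$ with axioms saying that they are distinct and that $\varphi(k_{i_0},\dots,k_{i_{n-1}})\leftrightarrow\varphi(k_{j_0},\dots,k_{j_{n-1}})$ for increasing index tuples. Finitely many of these axioms involve finitely many formulas. Given infinitely many distinct elements of $M$ in a sequence, Ramsey's theorem finds a subsequence along which these finitely many formulas are constant on increasing tuples, so the finitely many axioms hold in an expansion of $\mathcal M$. Let $\Phi$ be the EM-type of the sequence obtained.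

**Step 2: realize $\Phi$ in $\mathcal M$ along any $J$ with $|J|\le\kappa$.** Take variables $x_j$ ($j\in J$) and let $\Phi_J$ be the set of all $\varphi(x_{j_0},\dots,x_{j_{n-1}})$ with $j_0<\dots<j_{n-1}$ and $\varphi\in\Phi$. Each finite part of $\Phi_J$ is satisfiable in a model of $Th(\mathcal M)$, hence in $\mathcal M$, and $\Phi_J$ decides every formula in its variables. List $J$ in order type at most $\kappa$ and choose $e_j$ one after the other so that the elements chosen so far satisfy all formulas of $\Phi_J$ in their variables. At each step the conditions on the next element form a type over a small set: if $\varphi(x_j,\bar x)\in\Phi_J$, then $\exists x_j\,\varphi(x_j,\bar x)\in\Phi_J$, so this formula is true of the elements already chosen. So the next element exists.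

**Step 3: if $\Phi$ is not totally indiscernible, some formula detects an adjacent transposition.** Suppose some $\varphi(x_0,\dots,x_{n-1})$ and some permutation $\sigma$ of $\{0,\dots,n-1\}$ violate total indiscernibility. For a permutation $\pi$ let $v(\pi)$ be the truth value of $\varphi(e_{j_{\pi(0)}},\dots,e_{j_{\pi(n-1)}})$ for $j_0<\dots<j_{n-1}$. It depends only on $\pi$, by indiscernibility. We have $v(\mathrm{id})\ne v(\sigma)$. Write $\sigma=t_q\cdots t_1$ with adjacent transpositions $t_r$. For some $r$ the permutations $\pi=t_{r-1}\cdots t_1$ and $t_r\pi$ have different values. Let $t_r$ exchange $k$ and $k+1$, and let $\psi(x_0,\dots,x_{n-1})$ be $\varphi(x_{\pi(0)},\dots,x_{\pi(n-1)})$ or its negation, chosen so that $\psi$ holds of increasing tuples. If the entries in places $k,k+1$ of an increasing tuple are interchanged, the value of $\varphi(x_{\pi(0)},\dots)$ becomes $v(t_r\pi)\neq v(\pi)$, so $\psi$ fails. This is a property of $\Phi$, so it holds for all sequences from Step 2.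

**Step 4: count.** Order $2^{<\lambda}$ by comparing the sequences $\nu^\frown\langle\frac12\rangle$ lexicographically. Any two of these have a first difference, so this is a linear order, and if $\nu\subsetneq\nu'$, then $\nu<\nu'$ if and only if $\nu'(|\nu|)=1$. Let $J$ be this order with $k$ points added at the beginning and $n-k-2$ at the end. Then $|J|\le\kappa$. Let $(e_j)_{j\in J}$ be as in Step 2, with $\bar e^-,\bar e^+$ the tuples at the added points. For $\eta\in2^\lambda$ consider
$$\{\psi(\bar e^-,e_{\eta\restriction i},x,\bar e^+):i<\lambda,\ \eta(i)=1\}\cup\{\neg\psi(\bar e^-,e_{\eta\restriction i},x,\bar e^+):i<\lambda,\ \eta(i)=0\}.$$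
A finite part is satisfied by $x=e_{\eta\restriction i^*}$ for any $i^*<\lambda$ larger than all $i$ involved. Indeed, if $\eta(i)=1$ then $\eta\restriction i<\eta\restriction i^*$ and the tuple is increasing. If $\eta(i)=0$ then $\eta\restriction i^*<\eta\restriction i$ and the tuple is increasing up to interchanging places $k,k+1$. There are only $\lambda<\kappa$ parameters, so some $b_\eta\in M$ realizes the whole set. If $\eta\ne\eta'$ first differ at $i$, then $\eta\restriction i=\eta'\restriction i$, and $b_\eta,b_{\eta'}$ satisfy opposite conditions there, so $b_\eta\ne b_{\eta'}$. Hence $|M|\ge2^\lambda>\kappa$, a contradiction.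

**Step 5: conclusion.** So sequences with EM-type $\Phi$ are totally indiscernible. Take $J=\kappa$ and $I=\{e_j:j<\kappa\}$. The $e_j$ are distinct, because $\Phi$ contains $x_0\ne x_1$, and every permutation of $I$ is elementary. $\square$

## 10. A saturated model constructed over $I$

A permutation $f$ of $I$ is an elementary map, but $I$ is not small, so (F1) does not apply, and $f$ need not extend to an automorphism of $\mathcal M$. We therefore build a copy $N$ of $\mathcal M$ around $I$ in which each new element is controlled by a small set.

**Definition (isolating types).** Let $B\subseteq M$ be any subset and $A\subseteq B$ small. A type $q\in S_1(A)$ is $B$-isolating if for every formula $\varphi(x)$ over $B$ some $\psi\in q$ satisfies $\mathcal M\models\forall x(\psi\to\varphi)$ or $\mathcal M\models\forall x(\psi\to\neg\varphi)$. Then $q$ implies exactly one type in $S_1(B)$. The types in $S_1(B)$ obtained in this way are called isolated over $B$.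

*Example.* In $V$ let $B$ be an infinite basis and $A\subset B$ finite. The type over $A$ of a vector outside $span(A)$ is not $B$-isolating: for $b\in B\setminus A$ it does not decide the formula $x=b$, since $b$ realizes it and so do other vectors. But it extends to the type over $A\cup\{b\}$ containing $x=b$, which is $B$-isolating.

A type isolated over $B$ is realized in $M$, because the small type $q$ that implies it is realized. Distinct types have distinct realizations, so there are at most $\kappa$ types isolated over $B$.

**Lemma 11.** Let $A\subseteq B\subseteq M$ with $A$ small. Every $q\in S_1(A)$ extends to a $B$-isolating $q'\in S_1(A')$ for some small $A'$ with $A\subseteq A'\subseteq B$.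

*Proof.* Suppose $q$ has no such extension. We build a binary tree of extensions and count. For $\eta\in2^{\le\lambda}$ we construct $q_\eta\in S_1(A_\eta)$ with $A_\eta\subseteq B$ small and $q_\emptyset=q$, increasing along initial segments. At limits we take unions, which are complete types over small sets since $\lambda<\kappa$ and $\kappa$ is regular. Given $\eta\in2^{<\lambda}$, the type $q_\eta$ extends $q$, so it is not $B$-isolating. Hence there is $\varphi_\eta(x)$ over $B$ such that no $\psi\in q_\eta$ implies $\varphi_\eta$ or $\neg\varphi_\eta$. As $q_\eta$ is closed under conjunction, $q_\eta\cup\{\varphi_\eta\}$ and $q_\eta\cup\{\neg\varphi_\eta\}$ are both finitely satisfiable. Let $q_{\eta^\frown1}$ and $q_{\eta^\frown0}$ be completions of these over $A_\eta$ together with the parameters of $\varphi_\eta$. For $\eta\in2^\lambda$ the type $q_\eta$ is realized in $M$. If $\eta\neq\eta'$ first differ at $i$, one of $q_\eta,q_{\eta'}$ contains $\varphi_{\eta\restriction i}$ and the other its negation, so the realizations differ. Thus $|M|\ge2^\lambda>\kappa$, a contradiction. $\square$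

**Lemma 12.** Let $I$ be as in Lemma 10, and let $\theta=\kappa\cdot\kappa$ (ordinal product). There are $d_\beta\in M$, small $A_\beta\subseteq I\cup\{d_\gamma:\gamma<\beta\}$ and small $w_\beta\subseteq\beta$ ($\beta<\theta$) such that:

1. $tp(d_\beta/A_\beta)$ is $(I\cup\{d_\gamma:\gamma<\beta\})$-isolating, and $A_\beta\subseteq I\cup\{d_\gamma:\gamma\in w_\beta\}$;
2. $N=I\cup\{d_\beta:\beta<\theta\}$ is the universe of an elementary substructure of $\mathcal M$ that is saturated of cardinality $\kappa$, hence isomorphic to $\mathcal M$.

*Proof.* **Step 1: the construction.** Write $N_i=I\cup\{d_\gamma:\gamma<\kappa\cdot i\}$. Suppose $d_\gamma$ is defined for $\gamma<\kappa\cdot i$, where $i<\kappa$. List all types isolated over $N_i$ as $(r_{i,\xi})_{\xi<\kappa}$, possibly with repetitions. By Lemma 11 with $A=\emptyset$ there is at least one. Let $r_{i,\xi}$ be implied by the $N_i$-isolating type $q_{i,\xi}$ over a small subset of $N_i$. For $\beta=\kappa\cdot i+\xi$ put $B=I\cup\{d_\gamma:\gamma<\beta\}\supseteq N_i$. By Lemma 11 extend $q_{i,\xi}$ to a $B$-isolating type over a small set $A_\beta\subseteq B$, and let $d_\beta\in M$ realize it.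 Then $d_\beta$ realizes $q_{i,\xi}$, hence $r_{i,\xi}$, and $tp(d_\beta/A_\beta)$ is $B$-isolating. Choose a small $w_\beta\subseteq\beta$ with $A_\beta\subseteq I\cup\{d_\gamma:\gamma\in w_\beta\}$. This gives 1.

**Step 2: types over small subsets of $N$ are realized in $N$.** Let $A\subseteq N$ be small. By regularity $A\subseteq N_i$ for some $i<\kappa$. Any $q\in S_1(A)$ extends by Lemma 11 to an $N_i$-isolating type. It implies some $r_{i,\xi}$, which is realized by $d_{\kappa\cdot i+\xi}\in N$.

**Step 3: conclusion.** If a formula over $N$ is satisfiable in $\mathcal M$, extend it to a complete type over its finitely many parameters. By Step 2 it has a solution in $N$. By the Tarski–Vaught test $N\preceq\mathcal M$. So types over subsets of $N$ mean the same in $N$ and in $\mathcal M$, and Step 2 says that $N$ is saturated. Its cardinality is $\kappa$ since $|I|=\kappa$. Saturated models of the same theory and the same cardinality are isomorphic, so $N\cong\mathcal M$. $\square$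

## 11. Extending every permutation of $I$

We fix $N$, $d_\beta$, $A_\beta$, $w_\beta$ as in Lemma 12. All formulas are evaluated in $N$, equivalently in $\mathcal M$. The elements $d_\beta$ may repeat or lie in $I$, so we speak of families indexed by subsets of $I$ and of $\theta$. Two families with the same index set have the same type if corresponding finite tuples satisfy the same formulas.

The next lemma says that agreement on a suitable small part of $I$ implies agreement on all of $I$.

**Lemma 13.** Let $W\subseteq\theta$ satisfy $w_\beta\subseteq W$ for all $\beta\in W$, and let $I_0\subseteq I$ satisfy $A_\beta\subseteq I_0\cup\{d_\gamma:\gamma\in W\cap\beta\}$ for all $\beta\in W$. Let $f\in Sym(I)$ and $(d_\beta^*)_{\beta\in W}$ in $N$ be such that $(e)_{e\in I_0}{}^\frown(d_\beta)_{\beta\in W}$ and $(f(e))_{e\in I_0}{}^\frown(d_\beta^*)_{\beta\in W}$ have the same type. Then $(e)_{e\in I}{}^\frown(d_\beta)_{\beta\in W}$ and $(f(e))_{e\in I}{}^\frown(d^*_\beta)_{\beta\in W}$ have the same type.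

*Proof.* We show by induction on $\beta\le\theta$ that the claim holds for the families restricted to $W\cap\beta$ in place of $W$. For $\beta=0$ it says that $f$ is an elementary map, which is Lemma 10. At limits, a finite tuple of indices is already bounded below $\beta$. The step from $\beta$ to $\beta+1$ is trivial if $\beta\notin W$.

Let $\beta\in W$, and let $\varphi(d_\beta,\bar e)$ hold with $\bar e$ from the family $(e)_{e\in I}{}^\frown(d_\gamma)_{\gamma\in W\cap\beta}$. Let $*$ denote passing to the corresponding elements of the other family. The formula $\varphi(x,\bar e)$ is over $I\cup\{d_\gamma:\gamma<\beta\}$ and true of $d_\beta$. So, since $tp(d_\beta/A_\beta)$ is isolating, it contains some $\psi(x,\bar a)$ with $\models\forall x(\psi(x,\bar a)\to\varphi(x,\bar e))$. By the hypothesis on $I_0$ we may read $\bar a$ as a tuple from $(e)_{e\in I_0}{}^\frown(d_\gamma)_{\gamma\in W\cap\beta}$. By the induction hypothesis $\models\forall x(\psi(x,\bar a^*)\to\varphi(x,\bar e^*))$. By the assumption on $I_0$ and $W$, $\psi(d_\beta,\bar a)$ implies $\psi(d_\beta^*,\bar a^*)$. Hence $\varphi(d_\beta^*,\bar e^*)$. Applying this to $\neg\varphi$ as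 well, we get equality of types. $\square$

**Lemma 14.** Every $f\in Sym(I)$ extends to an automorphism of $N$.

*Proof.* We do a back-and-forth of length $\kappa$ with elementary maps $\tau\supseteq f$ that map $I\cup Z$ onto $I\cup Z'$, where $Z,Z'\subseteq N$ are small. Start with $\tau=f$ and take unions at limits. The sets $Z,Z'$ remain small at all stages below $\kappa$ by regularity.

**Forth: put a given $d\in N$ into the domain.** First we close off. Choose a small subset of $\theta$ whose $d_\beta$ together with $I$ cover $Z\cup\{d\}$, and close it $\omega$ times under $\beta\mapsto w_\beta$. As $\kappa$ is regular and uncountable, the result $W$ is small, and $w_\beta\subseteq W$ for $\beta\in W$. Let $I_0\subseteq I$ be small and contain $I\cap(Z\cup\{d\})$, the sets $I\cap A_\beta$ for $\beta\in W$, and all elements of $I$ that occur among the $d_\beta$, $\beta\in W$. Since $A_\beta\subseteq I\cup\{d_\gamma:\gamma\in w_\beta\}$ and $w_\beta\subseteq W\cap\beta$, the hypotheses of Lemma 13 on $W$ and $I_0$ hold. Let $Y=I_0\cup\{d_\beta:\beta\in W\}$. It is small, $Z\cup\{d\}\subseteq Y$, and $Y\cap I=I_0$.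

Now we extend on the small part only. The small elementary map $\tau\restriction(I_0\cup Z)$ extends by (F1), applied in the saturated structure $N$, to an elementary map $\sigma:Y\to N$. For $e\in I_0$ we have $\sigma(e)=\tau(e)=f(e)$. So the families $(e)_{e\in I_0}{}^\frown(d_\beta)_{\beta\in W}$ and $(f(e))_{e\in I_0}{}^\frown(\sigma(d_\beta))_{\beta\in W}$ have the same type. By Lemma 13 with $d^*_\beta=\sigma(d_\beta)$ the map $f\cup\sigma$ is elementary, with domain $I\cup Y$. It extends $\tau$, since it equals $f$ on $I$ and $\sigma$ on $Z$. Its domain contains $d$, and its range is $f(I)\cup\sigma(Y)=I\cup\sigma(Y)$.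

**Back: put a given $d\in N$ into the range.** Apply the forth step to $\tau^{-1}\supseteq f^{-1}$ and invert the result.

Going through an enumeration of $N$ in order type $\kappa$, the union is an elementary bijection of $N$, that is, an automorphism, and it extends $f$. $\square$

## 12. All regular $\kappa$: proof of Theorem B

*Proof of Theorem B.* **Step 1: reduce to $G=Aut(\mathcal M)$.** Add names for the elements of the small set $A$. A type of the structure $(\mathcal M,a)_{a\in A}$ over a small set $B$ is a type of $\mathcal M$ over the small set $A\cup B$, so the new structure is saturated of cardinality $\kappa$. Its automorphism group is $Aut(\mathcal M)_{(A)}$. If the statement on products of length at most $168$ holds for this group and some $F$, then it holds for every larger $G$ with the same $F$. So for this statement we may assume $G=Aut(\mathcal M)$.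

**Step 2: the case $\kappa^{<\kappa}=\kappa$.** This was done at the end of Section 8, with $F=\{s,t,r_1,r_2\}$ and length at most $168$.

**Step 3: the case $\kappa^{<\kappa}>\kappa$.** By Lemma 12 there is an isomorphism $N\cong\mathcal M$. Let $I'\subseteq M$ be the image of $I$. By Lemma 14 every permutation of $I'$ is the restriction of an automorphism $h$ of $\mathcal M$, and $h(I')=I'$. Apply Lemma 3 with $H=\Gamma=Aut(\mathcal M)$, $C=I'$ and $m=1$. With $F=\{t,r_1,r_2\}$ every element of $Sym(M)$ is a product of at most $16+24=40$ elements of $Aut(\mathcal M)\cup F\cup F^{-1}$.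

**Step 4: two elements, and cofinality.** Let now $G$ be as in the theorem, and $F$ the finite set found. Galvin's theorem (F. Galvin, *Generating countable sets of permutations*, J. London Math. Soc. 51 (1995)) says that every countable subset of $Sym(\Omega)$, $\Omega$ infinite, lies in a $2$-generator subgroup. So $F\subseteq\langle a,b\rangle$ for some $a,b\in Sym(M)$, and $Sym(M)=\langle G,a,b\rangle$. Finally $cf(G)\le cf(Sym(\kappa))$ by Lemma 1. $\blacksquare$
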